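# Volumes of sublevel sets of the pluricomplex Green function

## Plurisubharmonic functions, pseudoconvex domains and the pluricomplex Green function

Throughout, $\mathbb D$ is the unit disc in $\mathbb C$, $B$ is the unit ball of $\mathbb C^n$, and $|A|$ denotes the Lebesgue measure of a set $A$ (for $A\subset\mathbb C^n=\mathbb R^{2n}$ this is $2n$-dimensional volume). A domain is a nonempty connected open set. We set $\log 0=-\infty$.

**Definition 1.** Let $\Omega\subset\mathbb C^n$ be a domain. A function $u:\Omega\to[-\infty,\infty)$, not identically $-\infty$, is *plurisubharmonic* if it is upper semicontinuous and its restriction to each complex line is, on every component of the intersection of the line with $\Omega$, either subharmonic or identically $-\infty$. It is *pluriharmonic* if it is locally the real part of a holomorphic function.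

Example. If $f$ is holomorphic and $f\not\equiv0$, then $\log|f|$ is plurisubharmonic, and it is pluriharmonic where $f\ne0$. The function $\log|z|$ on $\mathbb C^n$ is plurisubharmonic, because $\log |z|=\max_{|v|=1}\log|\langle z,v\rangle|$ satisfies the sub-mean value inequality on lines and $|z|$ is continuous. Likewise $\max(\log|z|,\log|w|)$ is plurisubharmonic on $\mathbb C^2$.

We use these textbook facts.

1. Plurisubharmonicity is a local property. The maximum of finitely many plurisubharmonic functions is plurisubharmonic. A decreasing limit of plurisubharmonic functions is plurisubharmonic or $\equiv-\infty$.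
2. If $u$ is plurisubharmonic and $\chi$ is convex and increasing, then $\chi\circ u$ is plurisubharmonic. If $\varphi$ is holomorphic with values in the domain of $u$, then $u\circ\varphi$ is plurisubharmonic or $\equiv-\infty$.
3. A subharmonic function on a punctured disc that is bounded above near the puncture extends to a subharmonic function on the disc.
4. Maximum principle: if $v$ is subharmonic on a bounded domain and $\limsup v\le0$ at every boundary point, then $v\le0$. A plurisubharmonic function that attains its supremum on a domain is constant.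
5. If a family of plurisubharmonic functions is locally uniformly bounded above, the upper semicontinuous regularization of its supremum is plurisubharmonic.

**Definition 2.** A domain $\Omega$ is *pseudoconvex* if it carries a continuous plurisubharmonic exhaustion function, that is, a continuous plurisubharmonic $u$ such that $\{u<M\}$ is relatively compact in $\Omega$ for every real $M$.

Example. The ball is pseudoconvex: take $u=-\log(1-|z|^2)$, a convex increasing function of the plurisubharmonic function $|z|^2$. More generally a bounded convex domain is pseudoconvex, because $-\log\operatorname{dist}(z,\partial\Omega)$ is convex, hence plurisubharmonic, and exhausts $\Omega$. A finite product of pseudoconvex domains is pseudoconvex: take the maximum of the exhaustion functions of the factors.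

**Definition 3.** Let $\Omega\subset\mathbb C^n$ be a bounded domain and $p\in\Omega$. A *competitor* is a plurisubharmonic function $u<0$ on $\Omega$ with $u(\zeta)\le\log|\zeta-p|+O(1)$ as $\zeta\to p$. The *pluricomplex Green function* of $\Omega$ with pole $p$ is
$$G_\Omega(z,p)=\sup\{u(z):\ u\text{ a competitor}\}.\tag{1}$$

A competitor bounds $G$ from below. The following lemma bounds $G$ from above. These two tools will do all the work.

**Lemma 1.** Let $\varphi:\mathbb D\to\Omega$ be holomorphic with $\varphi(0)=p$. Then $G_\Omega(\varphi(\zeta),p)\le\log|\zeta|$ for all $\zeta\in\mathbb D$.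

*Proof.* Let $u$ be a competitor. If $u\circ\varphi\equiv-\infty$ there is nothing to prove, so suppose $u\circ\varphi$ is subharmonic. It is negative. Since $|\varphi(\zeta)-p|\le C|\zeta|$ near $0$, we have $u\circ\varphi(\zeta)\le\log|\zeta|+O(1)$ there. Therefore $v=u\circ\varphi-\log|\zeta|$ is subharmonic on $\mathbb D\setminus\{0\}$ (we subtract a harmonic function) and bounded above near $0$, so by fact 3 it extends to a subharmonic function on $\mathbb D$. As $|\zeta|\to1$ we have $u\circ\varphi<0$ and $\log|\zeta|\to0$, so $\limsup v\le0$ at $\partial\mathbb D$. By the maximum principle $v\le0$, which is the claim for $\zeta\ne0$. At $\zeta=0$ we have $u(p)=\limsup_{x\to p,\,x\neq p}u(x)=-\infty$. Take the supremum over $u$. $\square$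

Example. For the ball with pole $0$ we have $G_B(z,0)=\log|z|$. Indeed $\log|z|$ is a competitor, so $G\ge\log|z|$. For $z\ne0$ the disc $\varphi(\zeta)=\zeta z/|z|$ maps $\mathbb D$ into $B$, with $\varphi(0)=0$ and $\varphi(|z|)=z$, so $G(z)\le\log|z|$; also $G(0)=-\infty$.

A remark on regularity. If $B(p,R)\subset\Omega$, the discs $\zeta\mapsto p+R\zeta v$ with $|v|=1$ and Lemma 1 give $u\le\log(|z-p|/R)$ on $B(p,R)$ for every competitor $u$. So the upper semicontinuous regularization $G^*$ satisfies the same bound near $p$. By fact 5 it is plurisubharmonic (competitors exist: $\log(|z-p|/R')$ with $R'$ large). It is $\le0$, and it cannot attain the value $0$, since it would then be constant by fact 4, contradicting its behavior at $p$. So $G^*$ is itself a competitor and $G=G^*$. In particular $G$ is plurisubharmonic and negative, and its sublevel sets are open.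

**Definition 4.** For $t<0$ put $\{G<t\}=\{z\in\Omega:G(z)<t\}$, and define the *normalized volume*
$$N(t)=e^{-2nt}\,|\{G<t\}|.\tag{2}$$

Example. For the ball with pole $0$, $\{G<t\}=e^tB$ and $N(t)=e^{-2nt}e^{2nt}|B|=|B|$ for every $t$. The factor $e^{-2nt}$ is exactly the one that makes the ball give a constant.

## Is the normalized volume non-decreasing?

The sublevel sets $\{G<t\}$ shrink to the pole as $t\to-\infty$ and fill $\Omega$ as $t\to0^-$. After dividing by the growth rate $e^{2nt}$ of the ball, do they grow? The following conjecture is taken from "On The Pointwise Ohsawa-Takegoshi Theorem" (https://gamma.im.uj.edu.pl/~blocki/publ/pot.pdf).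

**Conjecture.** Let $\Omega$ be a bounded pseudoconvex domain in $\mathbb C^n$, $p\in\Omega$, and $G=G_\Omega(\cdot,p)$. Then $t\mapsto e^{-2nt}|\{G<t\}|$ is non-decreasing for $t<0$.

The conjecture is true for $n=1$ and false for every $n\ge2$. We shall prove the following.

**Theorem 1.** Let
$$\Omega=\{(z,w)\in\mathbb C^2:\ |z|<1,\ |w-z^3\bar w|<1-|z|^6\}.$$
Then $\Omega$ is a bounded pseudoconvex domain containing $0$, and $G=G_\Omega(\cdot,0)$ satisfies
$$e^{-4t}|\{G<t\}|=\pi^2\left(1-\tfrac14e^{2t}\right)\qquad\text{for all }t<0.$$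
This is strictly decreasing, so the conjecture is false.

**Theorem 2.**

* (a) For $n=1$ the conjecture is true for every bounded domain (a result of Błocki–Zwonek). So $n=2$ is the first dimension where it fails.
* (b) Let $n\ge2$, $k=\lfloor n/2\rfloor$, and let $\Omega$ be the domain of Theorem 1. For the bounded pseudoconvex domain $\Omega^k\times\mathbb D^{n-2k}\subset\mathbb C^n$ with pole $0$,
$$e^{-2nt}|\{G<t\}|=\pi^n\left(1-\tfrac14e^{2t}\right)^k,$$
which is strictly decreasing. The ratio of its limits at $-\infty$ and at $0^-$ is $(4/3)^{\lfloor n/2\rfloor}$, so the inequality between these limits that the conjecture implies does not survive with any dimension-free constant.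
* (c) For every $n\ge2$ there are strongly convex domains $\Omega_\varepsilon$ with $C^\infty$ boundary, arbitrarily $C^\infty$-close to the unit ball (as $\varepsilon\to0$), and a constant $D>0$ such that for $G=G_{\Omega_\varepsilon}(\cdot,0)$ and every $t<0$
$$e^{-2nt}|\{G<t\}|\ \ge\ |\Omega_\varepsilon|+\varepsilon^2D(1-e^{4t})\ >\ |\Omega_\varepsilon|=\lim_{\tau\to0^-}e^{-2n\tau}|\{G<\tau\}|.$$
So the conjecture fails even for smooth strongly convex domains near the ball.

## Discs with arbitrary pole, and balanced domains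

*The disc with pole $p\in\mathbb D$.* Let $\varphi$ be the automorphism of $\mathbb D$ with $\varphi(0)=p$ and inverse $z\mapsto(z-p)/(1-\bar pz)$. Lemma 1 gives $G(\varphi(\zeta))\le\log|\zeta|$, and $\log|\varphi^{-1}|$ is a competitor, so $G(z)=\log\left|\frac{z-p}{1-\bar pz}\right|$. With $r=e^t$, the condition $|z-p|^2<r^2|1-\bar pz|^2$ reads
$$|z|^2(1-r^2|p|^2)-2\operatorname{Re}(\bar pz)(1-r^2)+|p|^2-r^2<0 .$$
This is a disc with center $p\frac{1-r^2}{1-r^2|p|^2}$. Its squared radius is
$$\frac{|p|^2(1-r^2)^2-(|p|^2-r^2)(1-r^2|p|^2)}{(1-r^2|p|^2)^2}=\frac{r^2(1-|p|^2)^2}{(1-r^2|p|^2)^2}.$$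
So $N(t)=\pi\,\dfrac{(1-|p|^2)^2}{(1-e^{2t}|p|^2)^2}$, which is non-decreasing, and strictly increasing if $p\ne0$.

*Balanced domains with pole $0$.* Let $h:\mathbb C^n\to[0,\infty)$ be continuous, with $h(\lambda x)=|\lambda|h(x)$ for $\lambda\in\mathbb C$, $h>0$ off $0$, and $\log h$ plurisubharmonic. Examples are $h=|x|$ and, on $\mathbb C^2$, $h=\max(|z|,|w|)$. By homogeneity $c|x|\le h(x)\le C|x|$ with $c>0$. So $\Omega=\{h<1\}$ is bounded, it is connected because it is star-shaped about $0$, and $-\log(1-h)$ is an exhaustion as in Definition 2. The function $\log h$ is a competitor. For $x\neq0$ the disc $\zeta\mapsto\zeta x/h(x)$ sends $h(x)$ to $x$, so $G\le\log h$. Hence $G=\log h$, $\{G<t\}=e^t\Omega$, and $N(t)=|\Omega|$ is constant.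

For the bidisc this gives $N\equiv\pi^2$. All these examples are consistent with the conjecture, and a counterexample has to leave the class of balanced domains with pole at the center.

## Dimension one: coarea, flux and the isoperimetric inequality

We prove Theorem 2(a). Let $\Omega\subset\mathbb C$ be a bounded domain, $p\in\Omega$, $G=G_\Omega(\cdot,p)$.

**Step 1. Reduction to smoothly bounded domains.** This step makes $G$ regular up to the boundary. Take a smooth exhaustion function $\rho$ of $\Omega$ and regular values $c_j\uparrow\infty$ with $c_j>\rho(p)$ (they exist by Sard's theorem). Let $\Omega_j$ be the component of $\{\rho<c_j\}$ containing $p$. These domains are smoothly bounded, relatively compact in $\Omega$ and increasing; every path in $\Omega$ starting at $p$ lies in some $\Omega_j$, so their union is $\Omega$. Put $G_j=G_{\Omega_j}(\cdot,p)$. Restrictions of competitors are competitors, so $G_j\ge G_{j+1}\ge G$ on $\Omega_j$. The decreasing limit $u=\lim G_j$ on $\Omega$ satisfies $u\ge G\not\equiv-\infty$, so it is subharmonic.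 It is negative, and $u\le G_1\le\log|\cdot-p|+O(1)$ near $p$. So $u$ is a competitor, $u\le G$, and hence $u=G$. The sets $\{G_j<t\}$ increase with $j$, and their union is $\{G<t\}$. Thus $|\{G_j<t\}|\uparrow|\{G<t\}|$. A pointwise limit of non-decreasing functions is non-decreasing, so we may assume that $\Omega$ is smoothly bounded.

**Step 2. $G$ is the classical Green function.** This gives the flux identity. Let $G_{\rm cl}$ be harmonic on $\Omega\setminus\{p\}$, with $G_{\rm cl}-\log|z-p|$ harmonic near $p$ and boundary values $0$ attained continuously. It is a competitor. If $u$ is any competitor, then $u-G_{\rm cl}$ is subharmonic off $p$ and bounded above near $p$, so it extends, and its $\limsup$ at $\partial\Omega$ is $\le0$. So $u\le G_{\rm cl}$, and $G=G_{\rm cl}$. In particular $\Delta G=2\pi\delta_p$.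

**Step 3. Regular levels.** This justifies the calculus on level sets. The function $\partial G/\partial z$ is holomorphic on the connected set $\Omega\setminus\{p\}$ and is not identically $0$, because $G$ is not constant. So the critical points of $G$ are isolated. They form a countable null set, and all but countably many $t<0$ are regular values. For regular $t$, the set $\{G=t\}$ is compact in $\Omega\setminus\{p\}$ (since $G\to0$ at $\partial\Omega$ and $G\to-\infty$ at $p$), consists of smooth curves, and bounds $\{G<t\}\Subset\Omega$. On it the outer normal derivative of $G$ is $|\nabla G|$. The divergence theorem, with a small disc around $p$ removed, gives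
$$\int_{\{G=t\}}|\nabla G|\,d\mathcal H^1=2\pi.$$

**Step 4. The differential inequality.** Let $f(t)=|\{G<t\}|$. For $t_1<t_2<0$ the set $\{t_1\le G<t_2\}$ is relatively compact in $\Omega\setminus\{p\}$, and $\nabla G\neq0$ almost everywhere on it. The coarea formula gives
$$f(t_2)-f(t_1)=\int_{t_1}^{t_2}\int_{\{G=\tau\}}\frac{d\mathcal H^1}{|\nabla G|}\,d\tau .$$
So $f$ is locally absolutely continuous, and $f'(t)=\int_{\{G=t\}}|\nabla G|^{-1}d\mathcal H^1$ for a.e. $t$. By Cauchy–Schwarz and the isoperimetric inequality $L^2\ge4\pi A$ in the plane, for a.e. $t$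
$$f'(t)\ \ge\ \frac{\mathcal H^1(\{G=t\})^2}{\int_{\{G=t\}}|\nabla G|\,d\mathcal H^1}\ \ge\ \frac{4\pi f(t)}{2\pi}=2f(t).$$
Hence $(e^{-2t}f)'=e^{-2t}(f'-2f)\ge0$ a.e. Since $e^{-2t}f$ is locally absolutely continuous, it is non-decreasing. This proves Theorem 2(a). $\blacksquare$

## The same argument on the bidisc, and where it loses

The natural plan for $n\ge2$ is to repeat Step 4. Take $n=2$, let $\sigma$ be surface measure on $\{G=t\}$, and put $M(t)=\int_{\{G=t\}}|\nabla G|\,d\sigma$. The isoperimetric inequality in $\mathbb R^4$ is $\sigma^2\ge16\,\omega^{1/2}f^{3/2}$ with $\omega=|B|=\pi^2/2$. When $G$ is regular enough for the coarea formula, the chain reads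
$$f'(t)\ \ge\ \frac{\sigma(\{G=t\})^2}{M(t)}\ \ge\ \frac{16\,\omega^{1/2}f(t)^{3/2}}{M(t)},$$
and we want $f'\ge4f$. The chain gives this exactly when $M(t)\le4\,\omega^{1/2}f(t)^{1/2}$.

For $n=1$ the quantity $M(t)$ was $2\pi$ for every domain. In $\mathbb C^2$ it depends on the domain, and the needed bound can fail. Write $r=e^t$. For the ball, $M=\frac1r\cdot2\pi^2r^3=2\pi^2r^2$, and $4\omega^{1/2}f^{1/2}=4\cdot\frac{\pi}{\sqrt2}\cdot\frac{\pi r^2}{\sqrt2}=2\pi^2r^2$, so there is equality. For the bidisc $G=\max(\log|z|,\log|w|)$. Up to a null set, the level set $\{G=t\}$ consists of $\{|z|=r,|w|<r\}$ and $\{|z|<r,|w|=r\}$, with $\sigma=2\cdot2\pi r\cdot\pi r^2=4\pi^2r^3$ and $|\nabla G|=1/r$. So $M=4\pi^2r^2$, while $4\omega^{1/2}f^{1/2}=4\cdot\frac\pi{\sqrt2}\cdot\pi r^2=2\sqrt2\,\pi^2r^2$. The bound fails. In numbers, the chain yields only $f'\ge2\sqrt2\,f$, although in fact $f'=4f$ for the bidisc.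

So the argument breaks at a definite place: the flux $M(t)$ is no longer a fixed number that the isoperimetric inequality can be weighed against. This does not refute the conjecture, since the bidisc satisfies it. It removes the reason to believe it.

## Maps holomorphic on each line through the pole

To refute monotonicity it is enough to find a level $t$ with $N(t)>\lim_{\tau\to0^-}N(\tau)$. If $\{G<\tau\}\uparrow\Omega$, the limit is $|\Omega|$, so we need sublevel sets that are *large*, hence *upper* bounds for $G$. Lemma 1 gives upper bounds for free.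

Start from a balanced domain $\Omega_0=\{h<1\}$ and a map $\Phi$ from $\Omega_0$ onto a domain $\Omega$, with $\Phi(0)=0$, such that $\zeta\mapsto\Phi(\zeta x)$ is holomorphic for each fixed $x$. We do not ask that $\Phi$ be holomorphic. For $h(x)=1$ the disc $\zeta\mapsto\Phi(\zeta x)$ lies in $\Omega$, so $G(\Phi(x'))\le\log h(x')$ on $\Omega_0$ and
$$\{G<t\}\supset\Phi(e^t\Omega_0).$$
The freedom lies in the volume. A map $s\mapsto\alpha s+\beta\bar s$ of $\mathbb C$ has real determinant $|\alpha|^2-|\beta|^2$, so an antiholomorphic part costs volume. If the antiholomorphic part of $\Phi$ grows with the distance to $0$, then $|\Phi(r\Omega_0)|/r^{2n}$ decreases in $r$, which is what we want. Theorem 2(c) uses this idea on the ball.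

For Theorem 1 we want $G$ exactly, so $\log h\circ\Phi^{-1}$ should also be plurisubharmonic. Take the bidisc, $r=\max(|z|,|s|)$, and
$$\Phi(z,s)=\left(z,\ s+\frac{z^3}{r^2}\bar s\right).$$
On the line $\zeta\mapsto(c\zeta,a\zeta)$ with $\max(|c|,|a|)=1$ we have $r=|\zeta|$ and $\frac{\zeta^3\bar\zeta}{|\zeta|^2}=\zeta^2$, so $\Phi=(c\zeta,\ a\zeta+c^3\bar a\zeta^2)$ is holomorphic in $\zeta$. Where $r=|s|$ we have $\bar s/r^2=1/s$, so $\Phi=(z,s+z^3/s)$ is a holomorphic map and $\log r=\log|s|$. Where $r=|z|$ we have $\log r=\log|z|$, which does not involve $s$ at all. In both regions $\log r$ should therefore be plurisubharmonic in the image coordinates. This is a guide only; the proof below works with ellipses and does not use $\Phi$.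

Why the exponent $3$? With $z^m$ in place of $z^3$ ($m\ge2$), the map $s\mapsto s+z^m\bar s/r^2$ has determinant $1-|z|^{2m}/r^4$, and the set $\{|z|<r,\ w=s+z^m\bar s/r^2,\ |s|<r\}$ has volume
$$\int_{|z|<r}\pi r^2\left(1-\frac{|z|^{2m}}{r^4}\right)dA(z)=\pi^2r^4\left(1-\frac{r^{2m-4}}{m+1}\right).$$
For $m=2$ this is a constant times $r^4$; $m=3$ is the first case in which the normalized volume moves. For $m=1$ the second component of the disc would be $a\zeta+c\bar a$, which need not vanish at $\zeta=0$.

## The ellipses $E(z,r)$ and the gauge $g$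

We begin the proof of Theorem 1.

**Step 1. Nested ellipses.** This step describes the fibers of the sublevel sets over the $z$-disc. For $|z|<1$ and $|z|^{3/2}<r\le1$ let
$$E(z,r)=\left\{s+\frac{z^3}{r^2}\bar s:\ |s|<r\right\}.$$
The $\mathbb R$-linear map $s\mapsto s+\frac{z^3}{r^2}\bar s$ has determinant $1-|z|^6/r^4>0$, so it is invertible, and $E(z,r)$ has area $\pi(r^2-|z|^6/r^2)$. Write $z^3=|z|^3e^{2i\theta}$ and $s=e^{i\theta}\sigma$; then
$$s+\frac{z^3}{r^2}\bar s=e^{i\theta}\left(\sigma+\frac{|z|^3}{r^2}\bar\sigma\right).$$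
So $E(z,r)$ is an open ellipse centered at $0$, with axes in the directions $e^{i\theta}$ and $ie^{i\theta}$, which do not depend on $r$, and with semi-axes
$$r+\frac{|z|^3}r,\qquad r-\frac{|z|^3}r .$$
Both are continuous and strictly increasing in $r>|z|^{3/2}$: the second clearly, and the first because its derivative is $1-|z|^3/r^2>0$. In coordinates $e^{i\theta}(x+iy)$ the ellipse is $x^2/\alpha(r)^2+y^2/\beta(r)^2<1$ with $\alpha,\beta$ continuous and strictly increasing, which gives, for $r,r'$ in the interval $(|z|^{3/2},1]$,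
$$\overline{E(z,r)}\subset E(z,r')\ (r<r'),\qquad E(z,r')=\bigcup_{r<r'}E(z,r),\qquad\overline{E(z,r)}=\bigcap_{r'>r}E(z,r')\ (r<1).\tag{3}$$
We shall often use that *every $r>0$ with $|z|\le r\le1$ satisfies $r>|z|^{3/2}$* (for $|z|<1$). This is clear if $z=0$, and otherwise $|z|^{3/2}<|z|\le r$.

**Step 2. $\Omega$ is a bounded domain.** If $w=s+z^3\bar s$, then $w-z^3\bar w=s(1-|z|^6)$. Hence $|s|<1$ means $|w-z^3\bar w|<1-|z|^6$, and
$$\Omega=\{(z,w):\ |z|<1,\ w\in E(z,1)\}.$$
The defining inequalities show that $\Omega$ is open. It contains $0$. It is bounded, since $|w|\le|s|+|s|<2$. It is connected, since each point can be joined inside its fiber, an ellipse centered at $0$, to the disc $\{w=0\}$.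

**Step 3. The gauge $g$ and its sublevel sets.** This step defines the function that will turn out to be $e^G$. For $(z,w)\in\Omega$ put
$$g(z,w)=\inf\{r\in(0,1]:\ r\ge|z|,\ w\in E(z,r)\}.$$
The set contains $r=1$. We claim that for $0<r\le1$
$$\{g<r\}=\{(z,w):\ |z|<r,\ w\in E(z,r)\}.\tag{4}$$
If $g(z,w)<r$, there is $r''<r$ with $r''\ge|z|$ and $w\in E(z,r'')\subset E(z,r)$, so $(z,w)$ is in the right-hand set. Conversely, if $|z|<r$ and $w\in E(z,r)$, then by the first two relations in (3) $w\in E(z,r')$ for all $r'<r$ close enough to $r$. Choose such an $r'$ with $r'\geq|z|$, $r'>0$; then $g\le r'<r$.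

The sets in (4) are open: solving for $s$ as in Step 2, $w\in E(z,r)$ means $|w-\frac{z^3}{r^2}\bar w|<r\left(1-\frac{|z|^6}{r^4}\right)$. Taking $r=1$ in (4) gives $g<1$ on $\Omega$. Clearly $g\ge|z|$, and $g(0,w)=|w|$ because $E(0,r)=r\mathbb D$. So $g=0$ only at the origin.

## Plurisubharmonicity of $\log g$ and pseudoconvexity of $\Omega$

**Step 4. The region where $\log g$ is a maximum of two logarithms.** Here we use that $\bar\eta/r^2=1/\eta$ on the circle $|\eta|=r$. Let
$$U=\{(z,\eta):\ |z|<1,\ |z|^{3/2}<|\eta|<1\},\qquad F(z,\eta)=\left(z,\ \eta+\frac{z^3}\eta\right).$$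
On $U$ we have $\eta\ne0$, so $F$ is holomorphic. It is injective: if $\eta+z^3/\eta=\eta'+z^3/\eta'$, then $(\eta-\eta')\left(1-\frac{z^3}{\eta\eta'}\right)=0$, and $|\eta\eta'|>|z|^3$ forces $\eta=\eta'$. Its complex Jacobian is $1-z^3/\eta^2\ne0$. So $F$ is a biholomorphic map of $U$ onto an open set $V=F(U)$.

If $|\eta|=r$, then $\eta+z^3/\eta=\eta+\frac{z^3}{r^2}\bar\eta$. Since $s\mapsto s+\frac{z^3}{r^2}\bar s$ is a linear isomorphism, it maps the circle $|s|=r$ onto $\partial E(z,r)$. Hence $\eta\mapsto\eta+z^3/\eta$ maps $|\eta|=r$ onto $\partial E(z,r)$. By (3), $\partial E(z,r)\subset E(z,1)$ for $r<1$, so $V\subset\Omega$.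

Let $(z,\eta)\in U$ and $w=\eta+z^3/\eta\in\partial E(z,|\eta|)$. For $r'\in(|z|^{3/2},1]$ we have $w\in E(z,r')$ if and only if $r'>|\eta|$. If $r'>|\eta|$, this is the first relation in (3). If $r'\le|\eta|$, then $E(z,r')\subset E(z,|\eta|)$, and the latter is open and so misses its boundary point $w$. Therefore
$$g(F(z,\eta))=\inf\{r\in(0,1]:\ r\ge|z|,\ r>|\eta|\}=\max(|z|,|\eta|).$$
On $V$ we thus have $\log g=\max(\log|z|,\log|\eta\circ F^{-1}|)$, where $\eta\circ F^{-1}$ denotes the second component of $F^{-1}$, a zero-free holomorphic function. So $\log g$ is plurisubharmonic on $V$, and $g$ is continuous there.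

**Step 5. The region where $g=|z|$.** This covers the points that $F$ does not reach. Let
$$W=\{(z,w)\in\Omega:\ z\ne0,\ w\in E(z,|z|)\}.$$
It is open, since $w\in E(z,|z|)$ means $\left|w-\frac{z^3}{|z|^2}\bar w\right|<|z|(1-|z|^2)$. On $W$ the value $r=|z|$ is admissible in the definition of $g$, so $g=|z|$. Hence $\log g$ is pluriharmonic and $g$ is continuous on $W$.

**Step 6. $V\cup W\cup\{0\}=\Omega$.** This shows that nothing is left over. A point $(0,w)\in\Omega$ with $w\ne0$ is $F(0,w)\in V$. Let $(z,w)\in\Omega\setminus V$ with $z\ne0$. Then $w\in E(z,1)$, and $w$ lies on no $\partial E(z,r)$ with $|z|^{3/2}<r<1$, since each point of such a boundary gives a point of $V$. Let $r_0=\inf\{r\in(|z|^{3/2},1]:w\in E(z,r)\}$. Suppose $r_0>|z|^{3/2}$. By the second relation in (3), $w\in E(z,r)$ for some $r<1$, so $r_0<1$; by the same relation $w\notin E(z,r_0)$, since otherwise a smaller $r$ would do. But $w\in E(z,r')$ for all $r'>r_0$, so $w\in\overline{E(z,r_0)}$ by the third relation. Thus $w\in\partial E(z,r_0)$, a contradiction. So $r_0=|z|^{3/2}$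 and $w\in E(z,r)$ for all $r>|z|^{3/2}$. In particular $w\in E(z,|z|)$, and $(z,w)\in W$.

**Step 7. $\log g$ is plurisubharmonic on $\Omega$, and $g$ is continuous.** By Steps 4–6 both hold on $\Omega\setminus\{0\}$. At the origin $g=0$, and each set $\{g<r\}$ is a neighborhood of $0$, so $g$ is continuous there. Hence $\log g$ is upper semicontinuous on $\Omega$, and at $0$ its value is $-\infty$, so the sub-mean value inequality there is trivial. So $\log g$ is plurisubharmonic on $\Omega$.

**Step 8. $\Omega$ is pseudoconvex.** For $0<c<1$, (4) gives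
$$\{g<c\}\subset K_c:=\{(z,w):\ |z|\le c,\ w\in\overline{E(z,c)}\}.$$
The set $K_c$ is the image of the compact set $\{|z|\le c,\ |s|\le c\}$ under the continuous map $(z,s)\mapsto(z,s+z^3\bar s/c^2)$, so it is compact. By (3) it is contained in $\Omega$. So $-\log(1-g)$ has relatively compact sublevel sets. It is continuous, and it is a convex increasing function of $g=e^{\log g}$, which is plurisubharmonic as a convex increasing function of $\log g$. It is a continuous plurisubharmonic exhaustion function, as required.

## The Green function of $\Omega$ and the volume of its sublevel sets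

**Step 9. Lower bound: $G\ge\log g$.** We check that $\log g$ is a competitor. It is plurisubharmonic, and negative since $g<1$. For the pole, let $0<\delta=|(z,w)|\le\frac12$ and $r=2\delta\le1$. Then $|z|\le\delta<r$, and the smaller semi-axis of $E(z,r)$ is
$$r-\frac{|z|^3}r\ \ge\ 2\delta-\frac{\delta^3}{2\delta}=2\delta-\frac{\delta^2}2>\delta\ge|w| .$$
So $w\in E(z,r)$, and (4) gives $g(z,w)<2\delta$. Thus $\log g\le\log|(z,w)|+\log2$ near $0$.

**Step 10. Upper bound: $G\le\log g$.** For each point we exhibit a disc to which Lemma 1 applies. Let $x=(z,w)\in\Omega\setminus\{0\}$ and $\rho=g(x)\in(0,1)$. Then $|z|\le\rho$, so $\rho>|z|^{3/2}$. By (4), $w\in E(z,r)$ for all $r\in(\rho,1]$, so $w\in\overline{E(z,\rho)}$ by (3). Write $w=s+\frac{z^3}{\rho^2}\bar s$ with $|s|\le\rho$, put $c=z/\rho$ and $a=s/\rho$, so that $|c|,|a|\le1$, and let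
$$\varphi(\zeta)=\left(c\zeta,\ a\zeta+c^3\bar a\,\zeta^2\right).$$
This is holomorphic with $\varphi(0)=0$, and
$$\varphi(\rho)=\left(z,\ s+\rho^2\,\frac{z^3}{\rho^3}\,\frac{\bar s}\rho\right)=\left(z,\ s+\frac{z^3}{\rho^2}\bar s\right)=(z,w).$$
It maps $\mathbb D$ into $\Omega$. Indeed, let $0<|\zeta|=r<1$ and put $z'=c\zeta$, $s'=a\zeta$. Then $|z'|\le r$ and $|s'|\le r$, so $r>|z'|^{3/2}$, and
$$s'+\frac{z'^3}{r^2}\overline{s'}=a\zeta+\frac{c^3\zeta^3\,\bar a\,\bar\zeta}{|\zeta|^2}=a\zeta+c^3\bar a\,\zeta^2 .$$
So $\varphi(\zeta)\in\{z'\}\times\overline{E(z',r)}\subset\{z'\}\times E(z',1)\subset\Omega$ by (3). Lemma 1 at $\zeta=\rho$ gives $G(x)\le\log\rho=\log g(x)$. At the origin, $G(0)=-\infty=\log g(0)$ by Lemma 1 at $\zeta=0$.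

**Step 11. The volume.** By Steps 9 and 10, $G=\log g$. With $r=e^t$, (4) and the area of $E(z,r)$ give
$$|\{G<t\}|=\int_{|z|<r}\pi\left(r^2-\frac{|z|^6}{r^2}\right)dA(z)=\pi^2r^4-\frac\pi{r^2}\cdot2\pi\cdot\frac{r^8}8=\pi^2r^4\left(1-\tfrac14r^2\right).$$
Hence $e^{-4t}|\{G<t\}|=\pi^2\left(1-\frac14e^{2t}\right)$, which is strictly decreasing on $(-\infty,0)$. This proves Theorem 1 and disproves the conjecture. $\blacksquare$

## Products, and the factor $(4/3)^{\lfloor n/2\rfloor}$

We prove Theorem 2(b). Let $\Omega'=\Omega^k\times\mathbb D^{n-2k}$; here $n-2k\in\{0,1\}$. It is bounded, and pseudoconvex as a product of pseudoconvex domains. Write points as $(x_1,\dots,x_k,y)$, omitting $y$ if $n=2k$, and put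
$$h(x_1,\dots,x_k,y)=\max\{g(x_1),\dots,g(x_k),|y|\}.$$

**Step 1. Lower bound.** The function $\log h$ is a maximum of plurisubharmonic functions, so it is plurisubharmonic. It is negative, and by Step 9 of the previous section it is $\le\log|\cdot|+O(1)$ at $0$. So $\log h\le G_{\Omega'}(\cdot,0)$.

**Step 2. Upper bound.** Let $(x,y)\in\Omega'$ with $\rho=h(x,y)>0$; note that $\rho<1$. For $x_j\ne0$ put $\rho_j=g(x_j)\le\rho$, and let $\varphi_j:\mathbb D\to\Omega$ be the disc of Step 10, with $\varphi_j(0)=0$ and $\varphi_j(\rho_j)=x_j$. Consider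
$$\zeta\mapsto\left(\left(\varphi_j(\zeta\rho_j/\rho)\right)_{j},\ \zeta y/\rho\right),$$
with $0$ in the $j$-th slot if $x_j=0$. Since $\rho_j\le\rho$ and $|y|\le\rho$, it maps $\mathbb D$ into $\Omega'$. It sends $0$ to $0$ and $\rho$ to $(x,y)$. Lemma 1 gives $G_{\Omega'}(x,y)\le\log\rho=\log h(x,y)$. At the origin both sides are $-\infty$.

**Step 3. Volume.** So $G_{\Omega'}=\log h$ and $\{G_{\Omega'}<t\}=\{g<e^t\}^k\times(e^t\mathbb D)^{n-2k}$. By Theorem 1 its volume is
$$\left[\pi^2e^{4t}\left(1-\tfrac14e^{2t}\right)\right]^k\left(\pi e^{2t}\right)^{n-2k}=\pi^ne^{2nt}\left(1-\tfrac14e^{2t}\right)^k .$$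
Dividing by $e^{2nt}$ gives the formula. The limits at $-\infty$ and $0^-$ are $\pi^n$ and $\pi^n(3/4)^k$, with ratio $(4/3)^k$. The conjecture would make this ratio at most $1$; it is unbounded in $n$. $\square$

## Strongly convex domains near the ball

We prove Theorem 2(c) by applying the line-wise holomorphic maps to the ball. Only the upper bound for $G$ is needed. Let $n\ge2$, $S=\partial B$, $e_2=(0,1,0,\dots,0)$.

**Step 1. A perturbation homogeneous of degree $3$ in $\zeta$ along every complex line.** Fix a real $\chi\in C_c^\infty([0,\infty))$ with $\chi=1$ near $0$. For $s=(s_2,\dots,s_n)\in\mathbb C^{n-1}$ put $\psi(s)=\bar s_2\,\chi(|s|^2)$, and let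
$$q(z)=z_1^3\,\psi\left(\frac{z_2}{z_1},\dots,\frac{z_n}{z_1}\right)\ (z_1\ne0),\qquad q(z)=0\ (z_1=0).$$
Then $q(\zeta z)=\zeta^3q(z)$ for all $\zeta\in\mathbb C$, since the quotients $z_j/z_1$ do not change when $\zeta\ne0$.

The function $q$ is $C^\infty$ on $\mathbb C^n\setminus\{0\}$. This is clear where $z_1\ne0$. If $\psi$ is supported in $\{|s|\le R\}$ and $z^0\ne0$ has $z^0_1=0$, then near $z^0$ we have $|(z_2,\dots,z_n)|>R|z_1|$, so $q=0$ there.

Moreover $q\in C^2(\mathbb C^n)$. A real partial derivative of $q$ of order $j$ is positively homogeneous of degree $3-j$ on $\mathbb C^n\setminus\{0\}$, so for $j\le2$ it is $O(|z|^{3-j})$. Hence $q$ is differentiable at $0$ with zero derivative, its first derivatives, being $O(|z|^2)$, are also differentiable at $0$ with zero derivative, and the second derivatives are continuous at $0$.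

Define
$$\Phi_\varepsilon(z)=z+\varepsilon q(z)e_2,\qquad\Omega_\varepsilon=\Phi_\varepsilon(B).$$

**Step 2. $\Phi_\varepsilon$ has a $C^2$ inverse close to the identity.** For small $\varepsilon>0$ the function $\varepsilon q$ has Lipschitz constant $<\frac12$ and sup norm $<\frac12$ on $\overline{B(0,3)}$. So $|\Phi_\varepsilon(z)-\Phi_\varepsilon(z')|\ge\frac12|z-z'|$ there. Thus $\Phi_\varepsilon$ is injective, and its differential, the identity plus a map of norm $<1$, is invertible. For $x\in B(0,2)$ the map $z\mapsto x-\varepsilon q(z)e_2$ is a contraction of $\overline{B(0,3)}$ into itself, with values in $B(0,5/2)$. Its fixed point $z$ satisfies $\Phi_\varepsilon(z)=x$. So there is an inverse $\Psi_\varepsilon:B(0,2)\to B(0,5/2)$, and it is $C^2$ by the inverse function theorem.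

As $\varepsilon\to0$, $\Psi_\varepsilon$ tends to the identity in $C^2(B(0,2))$. First, $|\Psi_\varepsilon(x)-x|\le\varepsilon\sup|q|$. Next, $D\Psi_\varepsilon(x)=[D\Phi_\varepsilon(\Psi_\varepsilon(x))]^{-1}$, which tends uniformly to the identity $I$. Finally, differentiating $\Phi_\varepsilon(\Psi_\varepsilon(x))=x$ twice gives
$$D\Phi_\varepsilon(\Psi_\varepsilon)\left[D^2\Psi_\varepsilon(u,v)\right]=-D^2\Phi_\varepsilon(\Psi_\varepsilon)\left[D\Psi_\varepsilon u,\,D\Psi_\varepsilon v\right],$$
and $D^2\Phi_\varepsilon=\varepsilon\,D^2q\,e_2=O(\varepsilon)$, so $D^2\Psi_\varepsilon=O(\varepsilon)$.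

**Step 3. $\Omega_\varepsilon$ is strongly convex, with smooth boundary close to $S$.** The real Hessian of $|\Psi_\varepsilon|^2$ in direction $u$ is $2|D\Psi_\varepsilon u|^2+2\langle\Psi_\varepsilon,D^2\Psi_\varepsilon(u,u)\rangle$ (real inner product). By Step 2 it tends to $2|u|^2$ uniformly on $B(0,2)$ for $|u|=1$, so for small $\varepsilon$ it is positive definite there. Since $|\Phi_\varepsilon|<\frac32$ on $B$,
$$\Omega_\varepsilon=\{x\in B(0,2):\ |\Psi_\varepsilon(x)|^2<1\},$$
a sublevel set of a convex function on a ball. So $\Omega_\varepsilon$ is open, bounded and convex, hence pseudoconvex, and it contains $0=\Phi_\varepsilon(0)$. Its closure is the compact set $\Phi_\varepsilon(\overline B)\subset B(0,2)$, and its boundary is $\Phi_\varepsilon(S)$. Near $S$ the map $\Phi_\varepsilon$ is a $C^\infty$ diffeomorphism and tends to the identity in $C^\infty$, so $\partial\Omega_\varepsilon$ is $C^\infty$ and $C^\infty$-close to $S$. The defining function $|\Psi_\varepsilon|^2-1$ is $C^\infty$ near $\partial\Omega_\varepsilon$ and has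 positive definite Hessian. Its differential $u\mapsto2\langle\Psi_\varepsilon,D\Psi_\varepsilon u\rangle$ is nonzero on $\partial\Omega_\varepsilon$, since $\Psi_\varepsilon\ne0$ there and $D\Psi_\varepsilon$ is invertible. So $\Omega_\varepsilon$ is strongly convex.

**Step 4. The volume of $\Phi_\varepsilon(rB)$.** Write $q_2=\partial q/\partial z_2$ and $q_{\bar2}=\partial q/\partial\bar z_2$. Since $\Phi_\varepsilon$ changes only the second coordinate, its real Jacobian determinant is
$$|1+\varepsilon q_2|^2-\varepsilon^2|q_{\bar2}|^2=1+2\varepsilon\operatorname{Re}q_2-\varepsilon^2\left(|q_{\bar2}|^2-|q_2|^2\right),$$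
which is positive on $B$ for small $\varepsilon$. Differentiating $q(e^{i\theta}z)=e^{3i\theta}q(z)$ in $z_2$ gives $q_2(e^{i\theta}z)=e^{2i\theta}q_2(z)$. Since $rB$ is invariant under $z\mapsto e^{i\theta}z$, this forces $\int_{rB}q_2=0$. The functions $|q_2|^2$ and $|q_{\bar2}|^2$ are positively homogeneous of degree $4$. So for $0<r\le1$
$$|\Phi_\varepsilon(rB)|=r^{2n}|B|-\varepsilon^2r^{2n+4}D,\qquad D=\int_B\left(|q_{\bar2}|^2-|q_2|^2\right)dV.\tag{5}$$
The constant $D$ does not depend on $\varepsilon$.

**Step 5. $D>0$.** This is the point where the antiholomorphic part has to win. Put $y=|s_2|^2$ and $\sigma=\sum_{j\ge3}|s_j|^2$ (so $\sigma=0$ if $n=2$), with $\chi,\chi'$ evaluated at $|s|^2=y+\sigma$. Then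
$$\psi_{s_2}=\bar s_2^{\,2}\chi',\qquad\psi_{\bar s_2}=\chi+y\chi' .$$
For $z_1\ne0$ and $s_j=z_j/z_1$ the chain rule gives $q_2=z_1^3\psi_{s_2}/z_1$ and $q_{\bar2}=z_1^3\psi_{\bar s_2}/\bar z_1$. Hence
$$|q_{\bar2}|^2-|q_2|^2=|z_1|^4\left[(\chi+y\chi')^2-y^2\chi'^2\right]=|z_1|^4\left[\chi^2+2y\chi\chi'\right]=|z_1|^4\,\partial_y\left(y\,\chi(y+\sigma)^2\right).$$
The set $\{z_1=0\}$ is null. Substitute $z_j=z_1s_j$ for $j\ge2$, so that $dV(z)=|z_1|^{2n-2}dV(z_1)\,dV(s)$ and $B=\{|z_1|^2(1+|s|^2)<1\}$. With $R=(1+|s|^2)^{-1/2}$ the integral over $z_1$ is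
$$\int_{|z_1|<R}|z_1|^{2n+2}\,dV(z_1)=2\pi\,\frac{R^{2n+4}}{2n+4}=\frac\pi{n+2}(1+|s|^2)^{-n-2}.$$
So, with $\kappa(x)=(1+x)^{-n-2}$,
$$D=\frac\pi{n+2}\int_{\mathbb C^{n-1}}\kappa(|s|^2)\,\partial_y\left(y\,\chi(y+\sigma)^2\right)dV(s).$$
Fix $s_3,\dots,s_n$. The integrand depends on $s_2$ only through $y=|s_2|^2$, and in polar coordinates $dV(s_2)$ integrates to $\pi\,dy$. Integrating by parts, with no boundary terms because of the factor $y$ at $0$ and the compact support of $\chi$, we get
$$\pi\int_0^\infty\kappa(y+\sigma)\,\partial_y\left(y\,\chi(y+\sigma)^2\right)dy=-\pi\int_0^\infty\kappa'(y+\sigma)\,y\,\chi(y+\sigma)^2\,dy\ \ge\ 0,$$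
since $\kappa'<0$. It is $>0$ for small $\sigma$, because $\chi=1$ near $0$. Integrating over $s_3,\dots,s_n$ gives $D>0$.

**Step 6. Conclusion.** Let $G=G_{\Omega_\varepsilon}(\cdot,0)$. For $v\in S$ the disc
$$\zeta\mapsto\Phi_\varepsilon(\zeta v)=\zeta v+\varepsilon\zeta^3q(v)e_2$$
is holomorphic from $\mathbb D$ to $\Omega_\varepsilon$ and maps $0$ to $0$. By Lemma 1, $G(\Phi_\varepsilon(z))\le\log|z|$ on $B$, so $\Phi_\varepsilon(e^tB)\subset\{G<t\}$. By (5) with $r=1$, $|\Omega_\varepsilon|=|B|-\varepsilon^2D$. By (5) with $r=e^t$,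
$$e^{-2nt}|\{G<t\}|\ \ge\ |B|-\varepsilon^2e^{4t}D=|\Omega_\varepsilon|+\varepsilon^2D(1-e^{4t})\ >\ |\Omega_\varepsilon| .$$
Finally $G\le\log|\Psi_\varepsilon|<0$ on $\Omega_\varepsilon$, so $\{G<\tau\}$ increases to $\Omega_\varepsilon$ as $\tau\to0^-$, and $e^{-2n\tau}|\{G<\tau\}|\to|\Omega_\varepsilon|$. The value of $N$ at each $t<0$ is thus strictly larger than its limit at $0^-$, so $N$ is not non-decreasing. This proves Theorem 2(c). $\blacksquare$
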